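\title{Counterexamples to Plesnik's conjecture on sums of chromatic numbers}

\begin{abstract}
Color the edges of $K_n$ with $k$ colors and add up the chromatic numbers of the $k$ color graphs. Plesnik conjectured that the largest possible sum is $n+\binom k2$ whenever $n\ge\binom k2$. We disprove this for every $k\ge70$ by an explicit coloring whose colors are planes in $\mathbb F_{17}^3$, and we show that the conjecture holds exactly for $2\le k\le k^*$, for some $k^*$ between $3$ and $69$. For large $k$ the sum can exceed $n+\binom k2$ as soon as $n\ge221\,k^{3/2}\ln k$, which is sharp up to the logarithm, and the excess over $n$ can be as large as $e^{\Omega(k^{1/3})}$.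
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{$k$-decomposition} of the complete graph $K_n$ is a collection $\{G_1,\dots,G_k\}$ of spanning subgraphs, some possibly edgeless, whose edge sets partition $E(K_n)$. It is the same thing as a coloring of the edges of $K_n$ with $k$ colors, $G_i$ being the graph formed by the edges of color $i$. Write $\chi$, $\omega$ and $\alpha$ for the chromatic number, the clique number and the independence number, and let
\[
\chi(k;K_n)=\max\ \sum_{i=1}^k\chi(G_i),
\]
the maximum taken over all $k$-decompositions of $K_n$. Throughout, $k\ge2$.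

Putting every edge into $G_1$ gives the sum $n+k-1$, so the quantity of interest is the excess over $n$ that can be gained by sharing the edges among the colors. For $k=2$ nothing more can be gained: the Nordhaus--Gaddum theorem, $\chi(G)+\chi(\overline G)\le n+1$, gives $\chi(2;K_n)=n+1$.

To guess the answer for general $k$, replace $\chi$ by the smaller quantity $\omega$. Let $V_i$ be the vertex set of a clique of $G_i$. An edge has only one color, so $|V_i\cap V_j|\le1$ for $i\ne j$, and
\begin{equation}\label{eq:cliques}
\sum_{i=1}^k|V_i|\le\Bigl|\bigcup_iV_i\Bigr|+\sum_{i<j}|V_i\cap V_j|\le n+\binom k2 .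
\end{equation}
Equality is possible. Take one vertex $z_{ij}$ for each pair $\{i,j\}$ of colors, so that $n=\binom k2$, give the edge $z_{ij}z_{il}$ the color $i$, and color the remaining edges arbitrarily. Each $G_i$ contains a clique on the $k-1$ vertices $z_{ij}$, and $k(k-1)=n+\binom k2$. If cliques were the most efficient way to force a large chromatic number, the following would hold.

\medskip
\noindent\textbf{Conjecture (Plesnik).} \emph{For $n\ge\binom k2$, $\chi(k;K_n)=n+\binom k2$.}
\medskip

We take the problem from \cite{kcores}. Some lower bound on $n$ is needed, since $\chi(k;K_1)=k<1+\binom k2$ for $k\ge3$. The case $k=2$ is the Nordhaus--Gaddum theorem and the case $k=3$ was proved by Plesnik. The general upper bounds proved so far have the form $\chi(k;K_n)\le n+c_k$ with $c_k$ much larger than $\binom k2$. We show that the conjecture is false.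

\begin{theorem}\label{thm:seventy}
For every $k\ge70$ and every $n\ge\binom k2+3043$,
\[
\chi(k;K_n)\ge n+\binom k2+7 .
\]
So the conjecture is false for every $k\ge70$.
\end{theorem}

Put $c(k)=\sup_n\bigl(\chi(k;K_n)-n\bigr)$, the best constant in a bound $\chi(k;K_n)\le n+c_k$.

\begin{theorem}\label{thm:interval}
For $n\ge\binom k2$ we have $\chi(k;K_n)\ge n+\binom k2$. The conjecture for $k$ is equivalent to $c(k)\le\binom k2$. The quantity $c(k)-\binom k2$ is nondecreasing in $k$. Hence the conjecture holds exactly for $2\le k\le k^*$, for some $k^*$ with $3\le k^*\le69$.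
\end{theorem}

Theorem~\ref{thm:seventy} leaves the values of $n$ just above $\binom k2$ untouched. For large $k$ the conjectured bound fails there too, and in fact much earlier.

\begin{theorem}\label{thm:range}
\begin{itemize}
\item[(a)] There is a constant $k_1$ such that $\chi(k;K_n)>n+\binom k2$ for all $k\ge k_1$ and all $n\ge221\,k^{3/2}\ln k$. In particular, for all large $k$ the conjectured value is wrong for every $n\ge\binom k2$.
\item[(b)] If $n\le\dfrac{k(k-3)}{2(\sqrt k-1)}$, then $\chi(k;K_n)\le n+\binom k2$. So the range of $n$ in (a) is sharp up to a factor $O(\log k)$.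
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:growth}
With $m=\lfloor(k/100)^{1/3}\rfloor$ we have $c(k)\ge\lfloor e^{m/2-1}\rfloor$. So $c(k)\ge e^{\Omega(k^{1/3})}$, and no polynomial in $k$ can replace $\binom k2$.
\end{theorem}

The threshold $70$ is not claimed to be optimal. We determine neither $k^*$ nor the order of growth of $c(k)$.

Section~\ref{sec:adding} shows how a single good coloring propagates to larger $n$ and $k$, and proves Theorem~\ref{thm:interval} from Theorem~\ref{thm:seventy}. Section~\ref{sec:home} describes the scheme common to all our colorings and works it out in $\mathbb F_5^3$, where it narrowly fails. Sections~\ref{sec:seventy}, \ref{sec:range} and~\ref{sec:growth} prove Theorems~\ref{thm:seventy}, \ref{thm:range} and~\ref{thm:growth}.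

\section{Adding vertices}\label{sec:adding}

The \emph{surplus} of a $k$-decomposition of $K_n$ is $\sum_i\chi(G_i)-n-\binom k2$, and
\[
s(k,n)=\chi(k;K_n)-n-\binom k2
\]
is its maximum. The conjecture says that $s(k,n)=0$ for $n\ge\binom k2$, and $c(k)-\binom k2=\sup_ns(k,n)$. Both lemmas of this section rest on one fact: if $H$ is obtained from a graph $G$ by adding a clique on $z$ new vertices, each joined to every vertex of $G$, then $\chi(H)=\chi(G)+z$, because each new vertex needs a color class of its own.

\begin{lemma}\label{lem:mono}
For all $k\ge2$ and $n\ge1$,
\[
s(k,n+1)\ge s(k,n)\qquad\text{and}\qquad s(k+1,n+k)\ge s(k,n).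
\]
\end{lemma}

\begin{proof}
Start from an optimal $k$-decomposition of $K_n$. For the first inequality, add a vertex joined to all old vertices in color $1$. Then $\chi(G_1)$ and $n$ both grow by $1$, and the other $G_i$ only gain an isolated vertex.

For the second, add vertices $u_1,\dots,u_k$ and join $u_i$ to all old vertices in color $i$. This raises each $\chi(G_i)$, $i\le k$, by $1$ and leaves the edges $u_iu_j$ free. Give them all the new color $k+1$, so that $\chi(G_{k+1})=k$. The sum has grown by $2k$, while $n$ has grown by $k$ and $\binom{k+1}2-\binom k2=k$.
\end{proof}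

\begin{proof}[Proof of Theorem~\ref{thm:interval}, assuming Theorem~\ref{thm:seventy}]
The coloring on the vertices $z_{ij}$ in Section~\ref{sec:intro} gives $s\bigl(k,\binom k2\bigr)\ge0$, and $s(k,n)$ is nondecreasing in $n$, so $s(k,n)\ge0$ for all $n\ge\binom k2$. If $c(k)\le\binom k2$, then $s(k,n)\le0$ for all $n$, and the conjecture for $k$ follows. Conversely, if the conjecture holds for $k$, then $s(k,n)=0$ for $n\ge\binom k2$, and $s(k,n)\le s\bigl(k,\binom k2\bigr)=0$ for smaller $n$, so $c(k)\le\binom k2$. Taking the supremum over $n$ in the second inequality of Lemma~\ref{lem:mono} shows that $c(k)-\binom k2$ is nondecreasing. Therefore, if the conjecture fails for $k$, it fails for $k+1$, and the set of $k\ge2$ for which it holds is an initial interval. This interval contains $2$ and $3$ by the theorems of Nordhaus--Gaddum and Plesnik, which are used only here, and it does not contain $70$ by Theorem~\ref{thm:seventy}.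
\end{proof}

The vertices $z_{ij}$ are efficient: each costs $1$ in $n$ and contributes $2$ to the sum. They can be grafted onto any coloring in which $\chi(G_i)$ is already forced on a subset $V_i$, provided that $z_{ij}$ can be joined to all of $V_i$ in color $i$ and to all of $V_j$ in color $j$. This asks exactly that $V_i$ and $V_j$ be disjoint.

\begin{lemma}\label{lem:graft}
Let the edges of the complete graph on a set $X$ be colored with $k$ colors, let $V_1,\dots,V_k\subseteq X$, and let $D$ be a set of pairs $\{i,j\}$ of colors with $V_i\cap V_j=\emptyset$. Then
\[
s(k,|X|+|D|)\ \ge\ \sum_{i=1}^k\chi(G_i[V_i])-|X|-\Bigl(\binom k2-|D|\Bigr).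
\]
\end{lemma}

\begin{proof}
For each $\{i,j\}\in D$ add a vertex $z_{ij}$, joined to $V_i$ in color $i$ and to $V_j$ in color $j$. Two distinct pairs share at most one color; if they share one, give it to the edge between the corresponding new vertices. Color all other new edges arbitrarily. Let $Z_i$ be the set of new vertices whose pair contains $i$. In color $i$ the set $Z_i$ is a clique joined to every vertex of $V_i$, so the new graph of color $i$ has chromatic number at least $\chi(G_i[V_i])+|Z_i|$. Since $\sum_i|Z_i|=2|D|$, the sum is at least $\sum_i\chi(G_i[V_i])+2|D|$ on $|X|+|D|$ vertices.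
\end{proof}

In other words, of the term $\binom k2$ that has to be beaten, only the pairs of colors with $V_i\cap V_j\ne\emptyset$ have to be paid for.

\section{Overlapping home sets}\label{sec:home}

The color classes of a proper vertex coloring are independent sets, so for any graph $G$ and any set $V$ of its vertices
\begin{equation}\label{eq:alpha}
\chi(G)\ge\chi(G[V])\ge\Bigl\lceil\frac{|V|}{\alpha(G[V])}\Bigr\rceil .
\end{equation}
This is the only lower bound on chromatic numbers that our colorings need. We attach to each color $i$ a \emph{home set} $V_i$ and arrange that $\alpha(G_i[V_i])\le t$ for all $i$. The case $t=1$ is that of cliques, where \eqref{eq:cliques} applies because home sets can share only one vertex. For $t>1$ we lose a factor $t$ in \eqref{eq:alpha}, but home sets may overlap heavily. If every vertex lies in $r$ home sets, the sum is at least $rn/t$, which for $r>t$ exceeds $n$ by a constant factor. The difficulty is that a pair of vertices lying in several home sets can be given only one of their colors, and it is a non-edge in all the others.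

\begin{example}\label{ex:pentagon}
Let $k=2$ and $V_1=V_2=\mathbb F_5$. Give the pair $xy$ color $1$ if $x-y=\pm1$ and color $2$ if $x-y=\pm2$. Both color graphs are pentagons. An independent set of one is a clique of the other, so $t=2$, and \eqref{eq:alpha} gives the sum $3+3=n+1$. The surplus is $0$, although the clique numbers add up to only $4$.
\end{example}

To control the overlaps we label each vertex $v$ by a word $w_v$ of length $r$ over an alphabet with $q$ letters. The colors are pairs $(h,\ell)$ of a position and a letter, and the home set $V_{(h,\ell)}$ consists of the vertices $v$ with $w_v(h)=\ell$. Each vertex lies in exactly $r$ home sets, so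
\begin{equation}\label{eq:count}
\sum_{h,\ell}|V_{(h,\ell)}|=rn .
\end{equation}
Home sets with the same position are disjoint, which is what Lemma~\ref{lem:graft} asks for. A pair $uv$ lies in $V_{(h,\ell)}$ exactly when $w_u(h)=w_v(h)=\ell$, so we color a pair by choosing one position $h$ where its words agree and giving it the color $(h,w_u(h))$. Pairs whose words agree nowhere lie in no home set and are colored arbitrarily. What distinguishes the three constructions of this paper is the choice of the words and of the rule that picks a position.

\begin{example}\label{ex:five}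
Let the vertices be the $125$ points of $\mathbb F_5^3$, each being its own word. The $15$ home sets are the planes $\{x:x_h=\ell\}$; we call $h$ the direction of the plane, read directions modulo $3$, and name each color by its plane. A pair that agrees in exactly one coordinate goes to the one plane that contains it. A pair that differs only in coordinate $b$ lies in two planes, of directions $b+1$ and $b+2$, and we split such pairs as in Example~\ref{ex:pentagon}: the pair goes to direction $b+1$ if $x_b-y_b=\pm1$ and to direction $b+2$ if $x_b-y_b=\pm2$.

A plane $P$ is a $5\times5$ grid. Two points of $P$ that are not adjacent in $G_P$ lie in a common row or column, and in each row and each column the non-adjacent pairs form a pentagon (Figure~\ref{fig:grid}). Let $x,y,z$ be pairwise non-adjacent, with $x,y$ in a common row, say. If $z$ were outside this row, it would share a column with both $x$ and $y$, which is impossible. So the three points form a triangle in a pentagon, which is impossible too. Hence $\alpha(G_P[P])\le2$ and $\chi(G_P[P])\ge\lceil25/2\rceil=13$. Apply Lemma~\ref{lem:graft} with $D$ the set of the $3\binom52=30$ pairs of parallel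 planes; there remain $3\cdot25=75$ non-parallel pairs, and the resulting bound on the surplus is
\[
15\cdot13-125-75=-5 .
\]
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\foreach \x in {-2,...,2} \foreach \y in {-2,...,2} \fill[gray] (\x,\y) circle (1.6pt);
\fill (0,0) circle (3.5pt);
\foreach \p in {(1,0),(-1,0),(0,2),(0,-2)} \draw[thick] \p circle (5pt);
\draw[dashed] (-0.75,0) -- (0.75,0);
\draw[dashed] (0,0) to[bend right=35] (0.12,1.78);
\draw[dashed] (0,0) to[bend left=35] (0.12,-1.78);
\end{tikzpicture}
\caption{A coordinate plane $P$ of $\mathbb F_5^3$ as a $5\times5$ grid, read cyclically. In the color of $P$, the central point is adjacent to all points of $P$ except the four circled ones: those at distance $\pm1$ in its row and those at distance $\pm2$ in its column.}\label{fig:grid}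
\end{figure}

The count misses by $5$, and it shows what to change. With $d$ directions of planes in $\mathbb F_q^3$, all $q$ planes of each direction used as colors, and independence number at most $t$ in each plane, Lemma~\ref{lem:graft} bounds the surplus from below by
\begin{equation}\label{eq:budget}
dq\Bigl\lceil\frac{q^2}t\Bigr\rceil-q^3-\binom d2q^2 .
\end{equation}
The gain is about $(d/t-1)q^3$ and the cost is of order $q^2$, so we want $d>t$ and a larger $q$. A larger $q$ forces a larger $t$. Indeed, the pairs on a line common to two planes are split into two classes, and among six points some three have all their pairs in one class: three of the five pairs at a point $x$, say $xy_1,xy_2,xy_3$, lie in one class, and either some $y_iy_j$ lies in that class or $y_1y_2y_3$ is a triangle in the other. So we move to $t=3$, and Lemma~\ref{lem:paley} will allow $q=17$. Then $d\ge4$ is needed, since \eqref{eq:budget} equals $51\cdot97-4913-867<0$ for $d=3$. This creates a new problem: a plane now meets the planes of three or more other directions, so it contains three or more families of lines along which pairs are given away, and these lines form triangles.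 The grid argument of Example~\ref{ex:five} must be replaced.

\section{Seventy planes in $\mathbb F_{17}^3$}\label{sec:seventy}

By Lemma~\ref{lem:mono} it suffices to prove
\begin{equation}\label{eq:goal}
s(70,5458)\ge7 .
\end{equation}
Indeed $5458=\binom{70}2+3043$, and the step from $(k,n)$ to $(k+1,n+k)$ preserves $n-\binom k2$. So \eqref{eq:goal} gives $s\bigl(k,\binom k2+3043\bigr)\ge7$ for all $k\ge70$, and monotonicity in $n$ gives Theorem~\ref{thm:seventy}.

\subsection{Squares modulo 17}
Let $F=\mathbb F_{17}$ and let $\eta$ be the quadratic character: for $\tau\ne0$, $\eta(\tau)=1$ if $\tau$ is a square and $\eta(\tau)=-1$ otherwise. It satisfies $\eta(\tau\tau')=\eta(\tau)\eta(\tau')$. The nonzero squares are $1,2,4,8,9,13,15,16$. In particular $-1=16$ is a square, so $\eta(-\tau)=\eta(\tau)$. The splitting of $F\setminus\{0\}$ into squares and nonsquares takes the place of the splitting of $\mathbb F_5\setminus\{0\}$ into $\pm1$ and $\pm2$.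

\begin{lemma}\label{lem:paley}
There are no four distinct elements $\tau_1,\dots,\tau_4\in F$ such that $\eta(\tau_i-\tau_j)$ has the same value for all $i\ne j$.
\end{lemma}

\begin{proof}
If the common value is $-1$, multiply all $\tau_i$ by the nonsquare $3$; so we may assume that it is $+1$. Subtract $\tau_1$ and divide by the square $\tau_2-\tau_1$, so that $\tau_1=0$ and $\tau_2=1$. Then $\tau_3$ and $\tau_4$ are nonzero squares $\tau$ for which $\tau-1$ is also a nonzero square, and the list shows that these are $2$, $9$ and $16$. Their differences are $\pm7$ and $\pm14$, which are nonsquares.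
\end{proof}

\subsection{Five directions}
Let
\[
\varphi_1=(1,0,0),\quad\varphi_2=(0,1,0),\quad\varphi_3=(0,0,1),\quad\varphi_4=(1,1,1),\quad\varphi_5=(2,1,9)
\]
in $F^3$. A point $x\in F^3$ gets the word $(\varphi_1\cdot x,\dots,\varphi_5\cdot x)$, so the home sets are the \emph{planes of direction $h$}, $\{x:\varphi_h\cdot x=\ell\}$, each with $289$ points.

Any three of the $\varphi_h$ are linearly independent. For a triple with at least two of $\varphi_1,\varphi_2,\varphi_3$ this holds because $\varphi_4$ and $\varphi_5$ have no zero coordinate. For the triples $\{i,4,5\}$ with $i=1,2,3$, the determinant is up to sign the $2\times2$ minor of $\varphi_4,\varphi_5$ in the coordinates other than $i$, namely $8$, $7$, $-1$, and these are nonzero in $F$. Consequently, for each $4$-set $Q$ of directions, the vectors $\varphi_i$, $i\in Q$, span $F^3$ and satisfy a linear relation $\sum_{i\in Q}\gamma^Q_i\varphi_i=0$ that is unique up to a scalar factor. We fix the following relations, which hold already over the integers.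
\begin{equation}\label{eq:relations}
\begin{array}{c|c|c}
Q&\text{relation}&\text{nonsquare coefficients}\\ \hline
\{1,2,3,4\}&\varphi_1+\varphi_2+\varphi_3-\varphi_4=0&\text{none}\\
\{1,2,3,5\}&2\varphi_1+\varphi_2+9\varphi_3-\varphi_5=0&\text{none}\\
\{1,3,4,5\}&\varphi_1+8\varphi_3+\varphi_4-\varphi_5=0&\text{none}\\
\{1,2,4,5\}&-7\varphi_1-8\varphi_2+9\varphi_4-\varphi_5=0&\gamma^Q_1=-7\\
\{2,3,4,5\}&-\varphi_2+7\varphi_3+2\varphi_4-\varphi_5=0&\gamma^Q_3=7
\end{array}
\end{equation}

To split the pairs on a line by the character of their difference, we need a unit of length on each line. The cross product supplies units that are compatible with \eqref{eq:relations}. Over any field, $u\times v$ is bilinear and antisymmetric, its dot products with $u$ and with $v$ vanish, and it is zero exactly when $u,v$ are linearly dependent. For $h\ne i$ put $u_{hi}=\varphi_h\times\varphi_i$. This nonzero vector spans the line $\{x:\varphi_h\cdot x=\varphi_i\cdot x=0\}$, and $u_{ih}=-u_{hi}$. For distinct $h,i,j$ the vectors $u_{hi}$ and $u_{hj}$ are not parallel, since otherwise $u_{hi}$ would have dot product zero with the three independent vectors $\varphi_h,\varphi_i,\varphi_j$.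

\subsection{Assigning pairs to planes}
Let $\varepsilon_{hi}\in\{+1,-1\}$, for $h\ne i$, be signs with $\varepsilon_{ih}=-\varepsilon_{hi}$, to be chosen below. For points $x\ne y$ let $T=\{h:\varphi_h\cdot(x-y)=0\}$ be the set of positions where their words agree. Then $|T|\le2$, as any three $\varphi_h$ are independent.
\begin{itemize}
\item If $T=\{h\}$, assign $xy$ to the plane of direction $h$ through $x$ and $y$.
\item If $T=\{h,i\}$, then $x-y=\tau u_{hi}$ with $\tau\ne0$. Exchanging $x$ and $y$, or $h$ and $i$, replaces $\tau$ by $-\tau$, so $\eta(\tau)$ is well defined; this is where $\eta(-1)=1$ is used. Assign $xy$ to the plane of direction $i$ through $x,y$ if $\eta(\tau)=\varepsilon_{hi}$, and to the plane of direction $h$ if $\eta(\tau)=\varepsilon_{ih}$. Exactly one of the two cases occurs, because $\varepsilon_{ih}=-\varepsilon_{hi}$.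
\end{itemize}
Let $P$ be a plane of direction $h$. Say that a pair of points of $P$ is \emph{given away} by $P$ if it is not assigned to $P$. For such a pair $h\in T$ and $T\ne\{h\}$, so the rule yields:
\begin{equation}\label{eq:away}
\text{if $P$ gives away $xy$, then $x-y=\tau u_{hi}$ for some $i\ne h$ with $\eta(\tau)=\varepsilon_{hi}$.}
\end{equation}

\subsection{Choosing the signs to exclude triangles}
Suppose that $x,y,z\in P$ are not collinear and that $P$ gives away all three pairs. By \eqref{eq:away},
\[
x-y=\tau_1u_{hi_1},\qquad y-z=\tau_2u_{hi_2},\qquad z-x=\tau_3u_{hi_3},\qquad\eta(\tau_\nu)=\varepsilon_{hi_\nu}\quad(\nu=1,2,3).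
\]
The indices $i_1,i_2,i_3$ are distinct, because two parallel sides would make the points collinear. The three differences add up to zero, so $\varphi_h\times(\tau_1\varphi_{i_1}+\tau_2\varphi_{i_2}+\tau_3\varphi_{i_3})=0$, and $\tau_1\varphi_{i_1}+\tau_2\varphi_{i_2}+\tau_3\varphi_{i_3}$ is a multiple of $\varphi_h$. This is a nontrivial linear relation for $Q=\{h,i_1,i_2,i_3\}$, so there is $\mu\ne0$ with $\tau_\nu=\mu\gamma^Q_{i_\nu}$ for $\nu=1,2,3$. Taking characters gives $\varepsilon_{hi_\nu}\,\eta(\gamma^Q_{i_\nu})=\eta(\mu)$ for all three $\nu$. Hence no such triangle exists, in any plane, if the signs satisfy: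
\begin{equation}\label{eq:nae}
\text{for each $4$-set $Q$ and $h\in Q$, the signs $\varepsilon_{hi}\,\eta(\gamma^Q_i)$, $i\in Q\setminus\{h\}$, are not all equal.}
\end{equation}
The condition is also necessary for this: if the three signs have a common value, choose $\mu$ with that character and read the computation backwards to obtain a triangle all of whose sides are given away.

If all coefficients in \eqref{eq:relations} were squares, \eqref{eq:nae} would say that no three of the four signs $\varepsilon_{hi}$, $i\ne h$, are equal, that is, two are $+1$ and two are $-1$. The cyclic pattern has this property, and it survives the two nonsquare coefficients.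

\begin{lemma}\label{lem:signs}
Let $\varepsilon_{hi}=+1$ if $i-h\equiv1,2\pmod5$ and $\varepsilon_{hi}=-1$ if $i-h\equiv3,4\pmod5$. Then $\varepsilon_{ih}=-\varepsilon_{hi}$, and \eqref{eq:nae} holds.
\end{lemma}

\begin{proof}
Negation modulo $5$ exchanges $\{1,2\}$ and $\{3,4\}$, which gives the antisymmetry. Fix $Q$ and $h\in Q$. If the coefficients $\gamma^Q_i$, $i\in Q\setminus\{h\}$, are all squares, the signs in \eqref{eq:nae} are three of the four signs $\varepsilon_{hi}$, of which two are $+1$ and two are $-1$, so they are not all equal. Otherwise, by \eqref{eq:relations}, $Q$ consists of $2,4,5$ and the index of the nonsquare coefficient, and $h$ is not that index. So $h\in\{2,4,5\}$, and the two elements $i$ of $\{2,4,5\}\setminus\{h\}$ have square coefficients. Their signs $\varepsilon_{hi}$ are opposite: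
\[
\varepsilon_{24}=+1,\ \varepsilon_{25}=-1;\qquad\varepsilon_{45}=+1,\ \varepsilon_{42}=-1;\qquad\varepsilon_{52}=+1,\ \varepsilon_{54}=-1.\qedhere
\]
\end{proof}

From now on the signs are those of Lemma~\ref{lem:signs}.

\begin{lemma}\label{lem:four}
No plane $P$ gives away all six pairs among four of its points.
\end{lemma}

\begin{proof}
Let $P$ have direction $h$ and suppose that it does. By \eqref{eq:nae} every three of the four points are collinear, so all four lie on the line through the first two. All six differences are then parallel, and the vectors $u_{hi}$, $i\ne h$, are pairwise non-parallel, so \eqref{eq:away} holds with the same $i$ for all six pairs. The points are therefore $p+\tau_\nu u_{hi}$, $\nu=1,\dots,4$, with $\eta(\tau_\nu-\tau_{\nu'})=\varepsilon_{hi}$ for all $\nu\ne\nu'$. This contradicts Lemma~\ref{lem:paley}.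
\end{proof}

\subsection{The count}
Choose any $k$ of the $85$ planes as colors. Color a pair of points with the plane assigned to it if there is one and it is a color, and arbitrarily otherwise. If $P$ is a color, then two points of $P$ that are non-adjacent in $G_P$ form a pair given away by $P$, so $\alpha(G_P[P])\le3$ by Lemma~\ref{lem:four}. Since $289=3\cdot96+1$, \eqref{eq:alpha} gives $\chi(G_P[P])\ge97$. Distinct parallel planes are disjoint, so Lemma~\ref{lem:graft}, with $D$ the set of pairs of parallel colors, bounds the surplus from below by
\[
97k-17^3-(\text{number of non-parallel pairs of colors}).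
\]
For the $68$ planes of directions $1,2,3,4$ this is $6596-4913-6\cdot289=-51$. Each plane of direction $5$ that is added gains $97$ and creates $68$ non-parallel pairs, a net gain of $29$. Two of them suffice: $-51+2\cdot29=7$.

So let the colors be the $68$ planes of directions $1,\dots,4$ and the planes $\{\varphi_5\cdot x=0\}$ and $\{\varphi_5\cdot x=1\}$. Then $k=70$ and $|D|=4\binom{17}2+1=545$, so the number of vertices is $4913+545=5458$. The sum of the chromatic numbers is at least $70\cdot97+2\cdot545=7880=5458+\binom{70}2+7$. This is \eqref{eq:goal}, and Theorem~\ref{thm:seventy} is proved. \qed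

\section{The range of $n$ for large $k$}\label{sec:range}

We first prove the upper bound, which explains the exponent $3/2$: a graph of chromatic number $\chi$ needs about $\chi^2/2$ edges, and there are only $\binom n2$ edges to share.

\begin{proof}[Proof of Theorem~\ref{thm:range}(b)]
In a proper coloring of $G_i$ with $\chi(G_i)$ classes, any two classes are joined by an edge, for otherwise they could be merged. So $e_i=|E(G_i)|$ satisfies $\binom{\chi(G_i)}2\le e_i$, whence $(\chi(G_i)-1)^2\le2e_i$. By the Cauchy--Schwarz inequality and $\sum_i2e_i=n(n-1)$,
\[
\sum_i\chi(G_i)\le k+\sum_i\sqrt{2e_i}\le k+\sqrt{k\,n(n-1)}\le k+n\sqrt k .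
\]
The right side is at most $n+\binom k2$ when $n(\sqrt k-1)\le\binom k2-k=k(k-3)/2$. For $k\ge6$ the threshold $\frac{k(k-3)}{2(\sqrt k-1)}$ is at least $k^{3/2}/4$, which differs from the threshold in (a) by a factor $O(\log k)$.
\end{proof}

To come close to $n\sqrt k$ we take words of length $q\approx\sqrt k$ over $q$ letters, which uses $q^2\le k$ colors and puts each vertex into $q$ home sets. No explicit rule is needed if we accept $t$ of order $\log q$. The \emph{random rule} chooses, independently for each pair $uv$ whose words agree somewhere, one of the positions of agreement uniformly at random. If $A\subseteq V_{(h,\ell)}$ and the words of $u,v\in A$ agree in $N_{uv}$ positions other than $h$, then $uv$ gets the color $(h,\ell)$ with probability $1/(1+N_{uv})$, so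
\begin{equation}\label{eq:random}
\Pr\bigl(A\text{ is independent in }G_{(h,\ell)}\bigr)=\prod_{\{u,v\}\subseteq A}\Bigl(1-\frac1{1+N_{uv}}\Bigr).
\end{equation}
Call $\bigl((h,\ell),A\bigr)$ a \emph{bad pair of size $a$} if $A\subseteq V_{(h,\ell)}$, $|A|=a$ and $A$ is independent in $G_{(h,\ell)}$. If the expected number of bad pairs of size $t+1$ is less than $1$, some outcome has none, and then \eqref{eq:alpha} and \eqref{eq:count} give $\sum_i\chi(G_i)\ge rn/t$. Colors that are not used are edgeless factors and only increase the sum.

The words should agree in few positions. Value tables of polynomials of degree at most $g$ over $\mathbb F_q$ agree in at most $g$ positions, since a nonzero polynomial of degree at most $g$ has at most $g$ roots, and there are $q^{g+1}$ such polynomials. The sum $qn/t$ must exceed $\binom k2$, which is of order $q^4$, so $n$ must be of order $q^3t$, more than the number of quadratics. This leads to $g=3$.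

\begin{proof}[Proof of Theorem~\ref{thm:range}(a)]
By Bertrand's postulate, for every real $x\ge1$ there is a prime in $(x,2x]$, so there is a prime $q$ with $\sqrt k/2<q\le\sqrt k$ when $k\ge4$. Let $t=\lceil25\ln q\rceil$ and $a=t+1$, and let $k$ be so large that $q\ge17t$. Put $n_0=16q^3t+1$. Then $n_0\le17q^3t\le q^4$, so we may take as vertices $n_0$ distinct polynomials over $\mathbb F_q$ of degree at most $3$. The word of $f$ is $(f(h))_{h\in\mathbb F_q}$, so $r=q$, and we apply the random rule.

Here $1+N_{uv}\le3$, so each factor in \eqref{eq:random} is at most $2/3$. Using $\binom{n_0}a\le q^{4a}/a!$ and $a\ge2$, the expected number of bad pairs of size $a$ is at most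
\[
q^2\binom{n_0}a\Bigl(\frac23\Bigr)^{a(a-1)/2}\le\frac1{a!}\Bigl(q^5\Bigl(\frac23\Bigr)^{(a-1)/2}\Bigr)^a .
\]
Since $\ln\frac32>\frac25$ and $a-1\ge25\ln q$, we have $\frac{a-1}2\ln\frac32>5\ln q$, so the expectation is less than $1$. For an outcome without bad pairs,
\[
\sum_i\chi(G_i)\ge\frac{qn_0}t=\frac q{2t}\,n_0+\frac q{2t}\,n_0>n_0+8q^4>n_0+\binom k2 .
\]
Here we used $q\ge2t$ for the first half, $n_0>16q^3t$ for the second, and $\binom k2<k^2/2<(2q)^4/2=8q^4$. So $s(k,n_0)>0$, and $s(k,n)>0$ for all $n\ge n_0$ by Lemma~\ref{lem:mono}. Finally $t\le\frac{25}2\ln k+1\le13\ln k$ once $\ln k\ge2$, so $n_0\le17q^3t\le221\,k^{3/2}\ln k$. The last sentence of (a) follows because $221\,k^{3/2}\ln k\le\binom k2$ for large $k$.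
\end{proof}

\section{Superpolynomial growth of $c(k)$}\label{sec:growth}

A coloring with $t\le r/2$ has $\sum_i\chi(G_i)\ge2n$ and shows $c(k)\ge n$, so the task is to make $n$ large for a given number $qr\le k$ of colors. Words that pairwise agree in at most $g$ positions are determined by their first $g+1$ letters, so there are at most $q^{g+1}$ of them, which is polynomial in $k$ for bounded $g$. We must therefore allow many agreements, and we take random words, two of which agree in $m=r/q$ positions on average.

Consider a set $A$ of $a\approx r/2$ vertices in a home set. There are about $n^a$ such sets to exclude. If the pairs in $A$ have $O(m)$ agreements on average, \eqref{eq:random} is about $\exp(-\Omega(a^2/m))$, which beats $n^a$ when $\ln n$ is at most a small multiple of $r/m=q$. The sets $A$ with atypically many agreements have to be excluded by their rarity alone; we bound their probability by $e^{-(a-1)m}$, which beats $n^a$ when $\ln n$ is at most a small multiple of $m$. The two conditions balance when $q$ and $m$ have the same order, and then $qr=q^2m$ is of order $m^3$. This is the source of the exponent $1/3$. The tail bound rests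 on the following estimate for one position.

\begin{lemma}\label{lem:mgf}
Choose $a$ letters independently and uniformly from an alphabet of size $q$, and let $Y$ be the number of pairs among them that coincide. Then
\[
\mathbb E\,e^{Y/a}\le\exp\Bigl(\frac{(e-1)(a-1)}{2q}\Bigr).
\]
\end{lemma}

\begin{proof}
Reveal the letters one at a time. Suppose that $b<a$ letters are known and that the letter $\ell$ occurs $B_\ell$ times among them, so $\sum_\ell B_\ell=b$. The next letter creates $\Delta_b$ new coincidences, where $\Delta_b=B_\ell$ if it equals $\ell$. For $x,y\ge0$ we have $(e^x-1)+(e^y-1)\le e^{x+y}-1$, because the difference is $(e^x-1)(e^y-1)$. Also $e^x-1\le(e-1)x$ for $0\le x\le1$ by convexity. Hence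
\[
\mathbb E\bigl[e^{\Delta_b/a}\,\big|\,\text{first $b$ letters}\bigr]=1+\frac1q\sum_\ell\bigl(e^{B_\ell/a}-1\bigr)\le1+\frac{e^{b/a}-1}q\le\exp\Bigl(\frac{(e-1)b}{aq}\Bigr).
\]
The bound does not depend on the letters already revealed, and $Y=\sum_{b=0}^{a-1}\Delta_b$, so we may multiply the bounds. Since $\sum_{b=0}^{a-1}b=a(a-1)/2$, the lemma follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
Let $n=\lfloor e^{m/2-1}\rfloor$. If $n=0$ there is nothing to prove, as $c(k)\ge\chi(k;K_1)-1\ge0$. So let $n\ge1$; then $m\ge2$ and
\begin{equation}\label{eq:logn}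
\ln n+1\le m/2 .
\end{equation}
Put $q=10m$, $r=10m^2$, $t=5m^2$, $a=t+1$ and $M=\binom a2$. Then $qr=100m^3\le k$ and $r/q=m$. Give the $n$ vertices independent uniformly random words of length $r$ over $q$ letters, and then apply the random rule.

Fix a color $(h,\ell)$ and a set $A$ of $a$ vertices. Then $\Pr(A\subseteq V_{(h,\ell)})=q^{-a}$. Condition on this event. It involves only position $h$, so the letters of the words of $A$ in the other positions remain independent and uniform. Let $\bar N=\frac1M\sum N_{uv}$ be the average of $N_{uv}$ over the $M$ pairs in $A$.

\emph{Typical words.} Given the words, apply $1-x\le e^{-x}$ to \eqref{eq:random}, and then Jensen's inequality to the convex function $x\mapsto1/(1+x)$, which gives $\frac1M\sum\frac1{1+N_{uv}}\ge\frac1{1+\bar N}$. The probability that $A$ is independent is thus at most $e^{-M/(1+\bar N)}$. If $\bar N\le4m$, then $1+\bar N\le5m$, and this is at most $e^{-am/2}$ because $\frac M{5m}=\frac{5m^2a}{10m}=\frac{am}2$.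

\emph{Atypical words.} Counting agreements by position, $M\bar N=\sum_{j\ne h}Y_j$, where the $Y_j$ are $r-1$ independent copies of the variable $Y$ of Lemma~\ref{lem:mgf}. Markov's inequality, $\Pr(W>w)\le\mathbb EW/w$ for $W\ge0$ and $w>0$, applied to $W=\exp\bigl(\frac1a\sum_jY_j\bigr)$, gives
\[
\Pr(\bar N>4m)\le\exp\Bigl((r-1)\frac{(e-1)(a-1)}{2q}-\frac{4mM}a\Bigr)\le\exp\Bigl(-\frac{a-1}2\,m\,(5-e)\Bigr)\le e^{-(a-1)m},
\]
where we used $(r-1)/q\le m$, $M/a=(a-1)/2$ and $5-e\ge2$. Since $a\ge2$, this too is at most $e^{-am/2}$.

\emph{The first moment.} Conditioned on $A\subseteq V_{(h,\ell)}$, the set $A$ is independent in $G_{(h,\ell)}$ with probability at most $2e^{-am/2}$. The expected number of bad pairs of size $a$ is therefore at most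
\[
qr\binom na\,q^{-a}\cdot2e^{-am/2}\le\frac{qr}{a!\,q^a}\cdot2\bigl(ne^{-m/2}\bigr)^a .
\]
Since $a!\ge5m^2$ and $q^a\ge q^2=100m^2$, the first factor is at most $\frac{100m^3}{500m^4}<1$, and $ne^{-m/2}\le e^{-1}$ by \eqref{eq:logn}. The expectation is below $2e^{-a}<1$. For an outcome without bad pairs, $\sum_i\chi(G_i)\ge rn/t=2n$, so $c(k)\ge\chi(k;K_n)-n\ge n$.

Since $m>(k/100)^{1/3}-1$, the bound is $e^{\Omega(k^{1/3})}$, and it exceeds any given polynomial $p(k)$ for large $k$. For such $k$, by Lemma~\ref{lem:mono}, the inequality $\chi(k;K_n)\le n+p(k)$ fails for all large $n$.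
\end{proof}

\begin{thebibliography}{1}

\bibitem{kcores}
\emph{The K-Cores Of A Graph},
\texttt{https://scholarworks.wmich.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak referer=\allowbreak\&httpsredir=1\allowbreak\&article=1507\allowbreak\&context=dissertations}

\end{thebibliography}
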